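
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Finite pointed groups without a finite basis of quasi-identities}


\begin{abstract}
A pointed group is a group with finitely many distinguished elements, regarded as constants. We show that $S_3$ with one distinguished element of order $3$ has no finite basis of quasi-identities, although all nilpotent subgroups of $S_3$ are abelian. More generally, let $P$ be an abelian Sylow subgroup of a finite group $G$ with $N_G(P)\ne C_G(P)$; if the constants generate $P$, then there is no finite basis. It follows that every pointed group with reduct a given finite group $G$ has a finite basis of quasi-identities if and only if $G$ is abelian. We also determine which choices of constants in $S_3$ give a finite basis, and note that a finite nonabelian simple group with all elements taken as constants has one.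
\end{abstract}

\section{The problem and the results}

A \emph{pointed group} $(G,c_1,\dots,c_r)$ is a group $G$ together with finitely many distinguished elements, regarded as an algebra in the signature $\cdot,{}^{-1},1$ of groups enriched by $r$ constant symbols. The group $G$ without the constants is its \emph{reduct}. A \emph{quasi-identity} is a universally quantified implication
\[
u_1=w_1\wedge\dots\wedge u_l=w_l\ \longrightarrow\ u=w\qquad(l\ge 0)
\]
between equations of terms; for a pointed group the terms may contain the constants. The \emph{quasivariety generated by} an algebra is the class of all algebras of the same signature that satisfy every quasi-identity true in it. The algebra \emph{has a finite basis of quasi-identities} if this class is axiomatized by finitely many quasi-identities.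

The premises of a quasi-identity are a finite list of relations, and its truth in $G$ says that every solution of these relations in $G$ also satisfies the conclusion. Constants let the relations mention fixed elements of $G$. Two facts are known.
\begin{itemize}
\item (Ol'shanskii) A finite group has a finite basis of quasi-identities if and only if all of its nilpotent subgroups are abelian.
\item Every finite pointed abelian group has a finite basis of quasi-identities.
\end{itemize}
So constants do no harm in the abelian case, and one may ask whether Ol'shanskii's condition on the reduct is enough for pointed groups as well. The problem, posed in \cite{RC}, is the following: \emph{does there exist a finite pointed group that has no finite basis of quasi-identities although all nilpotent subgroups of its reduct are abelian?} The answer is yes, and the smallest nonabelian group already works.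

\begin{theorem}\label{thm:S3}
Let $a\in S_3$ have order $3$. The pointed group $(S_3,a)$ has no finite basis of quasi-identities, and all nilpotent subgroups of $S_3$ are abelian.
\end{theorem}

\begin{theorem}\label{thm:general}
Let $G$ be a finite group with an abelian Sylow $p$-subgroup $P$ such that $N_G(P)\ne C_G(P)$. Let $c_1,\dots,c_r$ generate $P$. Then $(G,c_1,\dots,c_r)$ has no finite basis of quasi-identities.
\end{theorem}

\begin{corollary}\label{cor:class}
For a finite group $G$ the following are equivalent:
\begin{itemize}
\item[(a)] every pointed group with reduct $G$ has a finite basis of quasi-identities;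
\item[(b)] $G$ is abelian.
\end{itemize}
In particular, every finite nonabelian group all of whose nilpotent subgroups are abelian is the reduct of a pointed group as asked for in the problem.
\end{corollary}

For a fixed reduct, the existence of a finite basis depends on the choice of the constants.

\begin{proposition}\label{prop:S3all}
Let $C\le S_3$ be the subgroup generated by the constants of a pointed group with reduct $S_3$. This pointed group has a finite basis of quasi-identities if and only if $|C|\le 2$.
\end{proposition}

\begin{proposition}\label{prop:simple}
If $G$ is a finite nonabelian simple group and all its elements are taken as constants, the resulting pointed group has a finite basis of quasi-identities, and even a finite basis consisting of identities.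
\end{proposition}

Proposition~\ref{prop:S3all} shows that the hypothesis $N_G(P)\ne C_G(P)$ in Theorem~\ref{thm:general} cannot be dropped: if $b\in S_3$ is an involution, then $P=\langle b\rangle$ is an abelian Sylow $2$-subgroup with $N_{S_3}(P)=C_{S_3}(P)=P$, and $(S_3,b)$ does have a finite basis.

\medskip
The idea of the negative results is as follows. Let an abelian group $T$ act on $V$ so that $V$ splits into many pieces on which $T$ acts differently. A homomorphism from $V\rtimes T$ to $S_3$ detects at most one type of piece. We place a constant $c$ in $V$ with a nonzero component in every piece but one. Since a homomorphism must keep $c$ alive, it spends its single choice on a piece of $c$, and the remaining piece is killed. A subgroup generated by $c$ and few other elements, however, meets only a proper subgroup $T'$ of $T$ modulo $V$. For $T'$ the missing piece looks like another piece, which does occur in $c$, and a homomorphism can detect both together. The defect is therefore invisible to quasi-identities in few variables.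

\section{Quasi-identities and homomorphisms}

A \emph{pointed homomorphism} is a group homomorphism that maps each constant to the corresponding constant. A \emph{pointed subgroup} is a subgroup that contains the constants. A pointed group $H$ is \emph{separated by} a pointed group $G$ of the same signature if for every $1\ne h\in H$ there is a pointed homomorphism $\varphi:H\to G$ with $\varphi(h)\ne 1$.

\begin{lemma}\label{lem:sep}
Let $G$ be a finite pointed group and $H$ a pointed group of the same signature.
\begin{itemize}
\item[(a)] If $H$ is separated by $G$, then every quasi-identity true in $G$ holds in $H$.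
\item[(b)] If $H$ is finite and not separated by $G$, then some quasi-identity true in $G$ fails in $H$.
\item[(c)] If $H$ is finitely generated and satisfies all identities true in $G$, then $H$ is finite.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Suppose that for some values of the variables in $H$ the premises of a quasi-identity hold but its conclusion $u=w$ fails. Then $h=uw^{-1}\ne 1$. If $\varphi:H\to G$ is a pointed homomorphism with $\varphi(h)\ne 1$, the $\varphi$-images of the values satisfy the premises but not the conclusion, so the quasi-identity is false in $G$.

(b) Let $1\ne m\in H$ be killed by every pointed homomorphism to $G$. Take a variable $x_h$ for each $h\in H$ and consider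
\[
\bigwedge_{h,h'\in H}x_hx_{h'}=x_{hh'}\ \wedge\ \bigwedge_i x_{c_i^{H}}=c_i\ \longrightarrow\ x_m=1 ,
\]
where $c_i^H$ is the value of the constant symbol $c_i$ in $H$. Assignments in $G$ that satisfy the premises are exactly the pointed homomorphisms $H\to G$, so the quasi-identity is true in $G$. It fails in $H$ under $x_h\mapsto h$.

(c) Let $H$ be generated by the constants and $k$ elements. Each element of $H$ is the value of a term in $k$ variables at these generators. If two terms induce the same function $G^k\to G$, they form an identity of $G$, so they have the same value in $H$. Hence $|H|\le|G|^{|G|^k}$.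
\end{proof}

\begin{lemma}[Criterion]\label{lem:crit}
Let $G$ be a finite pointed group. Suppose that for every $n\ge1$ there is a finite pointed group $H_n$ of the same signature such that
\begin{itemize}
\item[(i)] some $m\ne1$ in $H_n$ satisfies $\varphi(m)=1$ for every pointed homomorphism $\varphi:H_n\to G$;
\item[(ii)] every subgroup of $H_n$ generated by the constants and $n$ elements is separated by $G$.
\end{itemize}
Then every quasi-identity in at most $n$ variables that is true in $G$ holds in $H_n$, and $G$ has no finite basis of quasi-identities.
\end{lemma}

\begin{proof}
Whether a quasi-identity holds at given values of its variables depends only on the pointed subgroup that the values generate. If there are at most $n$ variables, this subgroup is generated by the constants and $n$ elements (repeat a value, or add $1$, if there are fewer). By (ii) and Lemma~\ref{lem:sep}(a) every quasi-identity true in $G$ holds there; this is the first claim. Now suppose that finitely many quasi-identities axiomatize the quasivariety generated by $G$. They are true in $G$, and some $n\ge 1$ bounds the number of variables in each, so they hold in $H_n$. Thus $H_n$ lies in the quasivariety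 and satisfies every quasi-identity true in $G$. But by (i) and Lemma~\ref{lem:sep}(b) some quasi-identity true in $G$ fails in $H_n$, a contradiction.
\end{proof}

\section{The symmetric group $S_3$}\label{sec:S3}

Throughout this section $a\in S_3$ has order $3$ and $b\in S_3$ is an involution, so $bab^{-1}=a^{-1}$.

\subsection{A family of quasi-identities}

Let $c$ be the constant symbol with value $a$. In $(S_3,a)$ an element $x$ with $x^3=1$ that commutes with an involution inverting $c$ is trivial. More generally, consider for $k\ge1$ the quasi-identity in $2k+1$ variables
\[
(q_k)\qquad x^3=1\wedge\bigwedge_{i=1}^k\bigl(y_i^2=1\wedge y_ix=xy_i\wedge z_i^3=1\wedge y_iz_iy_i=z_i^{-1}\bigr)\wedge c=z_1\cdots z_k\ \longrightarrow\ x=1 .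
\]
It says that $x$ is trivial if $c$ can be broken into $k$ parts, each inverted by its own $y_i$ commuting with $x$. It is true in $(S_3,a)$. Indeed, suppose the premises hold and $x\ne1$. Then $x$ generates $\langle a\rangle$, so every $y_i$ lies in $C_{S_3}(a)=\langle a\rangle$, and $y_i^2=1$ gives $y_i=1$. Then $z_i=z_i^{-1}$ and $z_i^3=1$ give $z_i=1$ for all $i$, so $c=1$, contrary to $a\ne1$.

If $c$ has to be broken into many parts, few variables should not suffice to see this. To prove it we need groups in which some $q_k$ fails but all quasi-identities of $(S_3,a)$ in few variables hold. We look at the first such group.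

\subsection{A group of order 324}\label{sec:324}

Let $T=\langle t_1\rangle\times\langle t_2\rangle$ with $t_1,t_2$ of order $2$. Let $V$ be the $\mathbb F_3$-space with basis $v_{++},v_{+-},v_{-+},v_{--}$, where the first sign is the eigenvalue of $t_1$ and the second that of $t_2$. Let $H=V\rtimes T$, of order $81\cdot4$, with the constant
\[
c=v_{+-}+v_{-+}+v_{--}.
\]

\emph{Globally, $v_{++}$ is invisible.} The quasi-identity $q_2$ fails in $H$ for $x=v_{++}$, $y_1=t_1$, $y_2=t_2$, $z_1=v_{-+}+v_{--}$, $z_2=v_{+-}$. Since the premises hold for these values, every homomorphism $H\to S_3$ with $c\mapsto a$ kills $v_{++}$.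

\emph{Locally, $v_{++}$ is visible.} A subgroup generated by $c$ and one element lies in $V\langle t\rangle$ for some $t\in T$, since $c\in V$; we may take $t\ne1$. Let $t=t_1$. To $t_1$ the vectors $v_{++}$ and $v_{+-}$ look alike, and
\[
v_{++},\,v_{+-}\mapsto a,\qquad v_{-+},\,v_{--}\mapsto 1,\qquad t_1\mapsto 1
\]
defines a homomorphism $V\langle t_1\rangle\to S_3$ with $c\mapsto a$ that does not kill $v_{++}$. For $t=t_2$ the partner of $v_{++}$ is $v_{-+}$, and for $t=t_1t_2$ it is $v_{--}$.

All three partners must therefore occur in $c$. For instance, suppose that $c$ were $v_{+-}+v_{-+}$, and consider the subgroup generated by $c$ and $g=v_{++}t_1t_2$. It contains $g^2=2v_{++}$, hence $v_{++}$ and $t_1t_2$. Since $t_1t_2$ inverts $c$ and commutes with $v_{++}$, the quasi-identity $q_1$, which is true in $(S_3,a)$, fails already in this subgroup.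

\subsection{The general construction over $S_3$}

For $\varepsilon=\pm1$ put $b^{[\varepsilon]}=1$ if $\varepsilon=1$ and $b^{[\varepsilon]}=b$ if $\varepsilon=-1$. Thus $\varepsilon\mapsto b^{[\varepsilon]}$ is a homomorphism and $b^{[\varepsilon]}ab^{[\varepsilon]}=a^{\varepsilon}$. For an elementary abelian $2$-group $T$ let $\hat T=\operatorname{Hom}(T,\{\pm1\})$. In a semidirect product $V\rtimes T$ with $V$ an $\mathbb F_3$-space we write $V$ additively, and $vt$ for the product of $v\in V$ and $t\in T$; so $tvt^{-1}=t\cdot v$.

\emph{Homomorphisms to $S_3$.} Let a finite elementary abelian $2$-group $T'$ act linearly on a finite-dimensional $\mathbb F_3$-space $V$. Commuting linear maps of square $1$ are simultaneously diagonalizable over $\mathbb F_3$, so $V=\bigoplus_{\psi\in\hat{T'}}V_\psi$ with $T'$ acting on $V_\psi$ by $\psi$. Write $v_\psi$ for the component of $v\in V$ in $V_\psi$. For $\psi\in\hat{T'}$ and a linear functional $f:V_\psi\to\mathbb F_3$ put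
\begin{equation}\label{eq:phi}
\varphi_{\psi,f}:V\rtimes T'\to S_3,\qquad \varphi_{\psi,f}(vt)=a^{f(v_\psi)}\,b^{[\psi(t)]}.
\end{equation}
This is a homomorphism: $(vt)(v't')=(v+t\cdot v')\,tt'$ is mapped to $a^{f(v_\psi)+\psi(t)f(v'_\psi)}b^{[\psi(tt')]}$, which equals $a^{f(v_\psi)}b^{[\psi(t)]}\cdot a^{f(v'_\psi)}b^{[\psi(t')]}$.

\emph{The groups.} Let $T$ be a finite elementary abelian $2$-group, $X\subseteq\hat T$ and $\chi_0\in X$. Let $V$ be the $\mathbb F_3$-space with basis $\{v_\chi:\chi\in X\}$ and action $t\cdot v_\chi=\chi(t)v_\chi$. Put
\[
H=V\rtimes T,\qquad c=\sum_{\chi\in X\setminus\{\chi_0\}}v_\chi .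
\]
For $T'\le T$ let $X|_{T'}\subseteq\hat{T'}$ be the set of restrictions to $T'$ of members of $X$. For $\psi\in X|_{T'}$ the eigenspace $V_\psi$ of $T'$ is spanned by the $v_\chi$ with $\chi|_{T'}=\psi$; for other $\psi$ it is $0$.

\begin{lemma}\label{lem:S3}
\begin{itemize}
\item[(a)] If $\varphi:H\to S_3$ is a homomorphism with $\varphi(c)\ne1$, then $\varphi(v_{\chi_0})=1$.
\item[(b)] Let $T'\le T$ be such that each $\psi\in X|_{T'}$ is the restriction of at least two members of $X$. Let $1\ne h=vt\in VT'$ with $v\in V$, $t\in T'$, and if $v=0$ suppose that some $\psi\in X|_{T'}$ has $\psi(t)=-1$. Then there are $\psi\in X|_{T'}$ and a linear functional $f:V_\psi\to\mathbb F_3$ such that $f(c_\psi)=1$, so that $\varphi_{\psi,f}(c)=a$, and $\varphi_{\psi,f}(h)\ne1$.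
\end{itemize}
\end{lemma}

\begin{proof}
(a) As $V$ is a $3$-group, $\varphi(V)\le\langle a\rangle$. Each $\varphi(t)$ normalizes $\langle a\rangle$, so $\varphi(t)a\varphi(t)^{-1}=a^{\rho(t)}$ for some $\rho\in\hat T$. Applying $\varphi$ to $tv_\chi t^{-1}=\chi(t)v_\chi$ gives $\varphi(v_\chi)^{\rho(t)}=\varphi(v_\chi)^{\chi(t)}$ for all $t\in T$. If $\chi\ne\rho$, choose $t$ with $\chi(t)\ne\rho(t)$; then $\varphi(v_\chi)=\varphi(v_\chi)^{-1}$, so $\varphi(v_\chi)=1$. Thus only $v_\rho$ can survive. Since $\varphi(c)\ne1$, some $v_\chi$ with $\chi\in X\setminus\{\chi_0\}$ survives, and this $\chi$ is $\rho$. So $\chi_0\ne\rho$ and $\varphi(v_{\chi_0})=1$.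

(b) Let $\psi\in X|_{T'}$. At least two members of $X$ restrict to $\psi$, so at least one of them is not $\chi_0$. Hence $c_\psi\ne0$.

If $v\ne0$, choose $\psi$ with $v_\psi\ne0$; then $\psi\in X|_{T'}$. If $v_\psi=\lambda c_\psi$ with $\lambda\in\mathbb F_3$, then $\lambda\neq0$, and any $f$ with $f(c_\psi)=1$ has $f(v_\psi)=\lambda\ne0$. If $v_\psi$ and $c_\psi$ are independent, there is an $f$ with $f(c_\psi)=f(v_\psi)=1$. In either case $\varphi_{\psi,f}(h)=a^{f(v_\psi)}b^{[\psi(t)]}\ne1$.

If $v=0$, take any $\psi\in X|_{T'}$ with $\psi(t)=-1$ and any $f$ with $f(c_\psi)=1$. Then $\varphi_{\psi,f}(h)=b\ne1$.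
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:S3}]
The proper subgroups of $S_3$ have order at most $3$, and $S_3$ has trivial center, so it is not nilpotent. Hence all nilpotent subgroups of $S_3$ are abelian.

Given $n\ge1$, let $T=(\mathbb Z/2)^{n+1}$, $X=\hat T$, and let $\chi_0$ be the trivial character. Let $H_n$ be the group $H$ above with the constant $c$. We verify the conditions of Lemma~\ref{lem:crit}.

(i) holds with $m=v_{\chi_0}$ by Lemma~\ref{lem:S3}(a), since a pointed homomorphism sends $c$ to $a\ne1$.

(ii) Let $K$ be generated by $c$ and $n$ elements, and let $T'$ be its image in $H_n/V=T$. As $c\in V$, the group $T'$ is generated by $n$ elements, so $T'\ne T$; and $K\le VT'$. Every $\psi\in\hat{T'}$ has exactly $|T/T'|\ge2$ extensions to $T$, all of them in $X=\hat T$. Moreover, for $1\ne t\in T'$ there is $\psi\in\hat{T'}=X|_{T'}$ with $\psi(t)=-1$. So Lemma~\ref{lem:S3}(b) applies to every $1\ne h\in VT'$ and gives a homomorphism $VT'\to S_3$ that sends $c$ to $a$ and does not kill $h$. Restricting to $K$ we see that $K$ is separated by $(S_3,a)$.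
\end{proof}

\begin{remark}
Let $t_1,\dots,t_{n+1}$ be a basis of $T$ in this proof. Then $q_{n+1}$ fails in $H_n$ for $x=v_{\chi_0}$, $y_i=t_i$, and $z_i$ the sum of all $v_\chi$ with $\chi(t_i)=-1$ and $\chi(t_j)=1$ for $j<i$: each $t_i$ inverts $z_i$, and $z_1+\dots+z_{n+1}=c$ because every nontrivial $\chi$ is counted exactly once. By Lemma~\ref{lem:crit} all quasi-identities of $(S_3,a)$ in at most $n$ variables hold in $H_n$. So no finite set of quasi-identities true in $(S_3,a)$ implies all the $q_k$.
\end{remark}

\section{The general theorem}

\subsection{What has to change}

Let $G$, $P$ and $c_1,\dots,c_r$ be as in Theorem~\ref{thm:general}. An element $y\in N_G(P)\setminus C_G(P)$ will play the role of the involution $b$, homomorphisms $\theta:T\to\langle y\rangle$ that of characters, and copies $P_\theta$ of $P$ that of the lines spanned by the $v_\chi$. There are three new features.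

First, $P$ need not be irreducible under $y$. The hidden piece will be a copy $M$ of an irreducible submodule $U\le P$, with $T$ acting through a fixed $\theta_0$, and ``only one eigenspace survives'' becomes a statement about composition factors. The subgroup $C_P(y)$ may be nontrivial, and then every $P_\theta$ has a composition factor with trivial action. So, unlike in the proof of Theorem~\ref{thm:S3}, the hidden piece must carry a nontrivial action.

Second, $y$ cannot always be chosen of prime order: for $G=\mathbb Z/3\rtimes\mathbb Z/4$, with a generator of $\mathbb Z/4$ acting by inversion, and $P=\mathbb Z/3$, all elements outside $C_G(P)$ have order $4$. We choose $y$ of order $q^k$ with $y^q$ centralizing $P$. What is visible on $P$ is then only the reduction of $\theta$ modulo $q$.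

Third, nonzero multiples of the reduction of $\theta_0$ have the same kernel and may produce pieces isomorphic to $M$. We exclude a whole line of reductions rather than one, and this is why $T$ will have rank $n+2$ rather than $n+1$.

\subsection{The acting element}

\begin{lemma}\label{lem:yU}
There are a prime $q\ne p$, an element $y\in N_G(P)$ of order $q^k$, $k\ge1$, with $y^q\in C_G(P)$, and a nontrivial elementary abelian $y$-invariant subgroup $U\le P$ that is irreducible as an $\mathbb F_p\langle y\rangle$-module and on which $y$ acts with order exactly $q$.
\end{lemma}

\begin{proof}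
Since $P$ is abelian, $P\le C_G(P)$, and since $P$ is Sylow, $N_G(P)/C_G(P)$ has order prime to $p$. It is nontrivial by hypothesis. Let $q$ be a prime dividing its order, so $q\ne p$, and let $g\in N_G(P)$ have image of order $q$. Write $g=yz$, where $y$ and $z$ are powers of $g$, $|y|$ is a power of $q$ and $|z|$ is prime to $q$. The image of $z$ has order dividing $q$ and prime to $q$, so it is trivial. Hence $y$ has the same image as $g$: thus $y\in N_G(P)$, $y\notin C_G(P)$, $y^q\in C_G(P)$, and $|y|=q^k$ with $k\ge1$.

As $\langle y\rangle$ is a $q$-group acting on the abelian $p$-group $P$ and $q\ne p$, we have $P=C_P(y)\times[P,y]$ (\cite[Theorem 5.2.3]{Gor}). Since $y\notin C_G(P)$, $[P,y]\ne1$, and an element of order $p$ in $[P,y]$ is not centralized by $y$. Hence $y$ acts nontrivially on $\Omega_1(P)=\{x\in P:x^p=1\}$, an $\mathbb F_p\langle y\rangle$-module. By Maschke's theorem this module is a direct sum of irreducible ones, and $y$ acts nontrivially on some summand $U$. Since $y^q$ acts trivially, $y$ acts on $U$ with order exactly $q$.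
\end{proof}

Fix $q,y,k,U$ as in the lemma. Since $q\ne p$, $P\cap\langle y\rangle=1$, so $P\langle y\rangle=P\rtimes\langle y\rangle\le G$.

\subsection{Homomorphisms to $\langle y\rangle$}

Fix $n\ge1$ and let $N=n+2$, $R=\mathbb Z/q^k$, $T=R^N$, with $T$ written multiplicatively when it is a subgroup of $H_n$ below. Every homomorphism $\theta:T\to\langle y\rangle$ is of the form $\theta(t)=y^{\alpha_1\tau_1+\dots+\alpha_N\tau_N}$, where $\tau_1,\dots,\tau_N\in R$ are the coordinates of $t$ and $\alpha_1,\dots,\alpha_N\in R$ are determined by $\theta$. So we identify $\operatorname{Hom}(T,\langle y\rangle)$ with $R^N$, written additively: $(\theta+\eta)(t)=\theta(t)\eta(t)$. Let $\bar\theta\in\mathbb F_q^N$ be the reduction of $\theta$ modulo $q$. We also regard it as a homomorphism $T\to\mathbb F_q$, namely the composite $T\to\langle y\rangle\to\langle y\rangle/\langle y^q\rangle\cong\mathbb F_q$, so that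
\[
\ker\bar\theta=\{t\in T:\theta(t)\in\langle y^q\rangle\}.
\]
Fix $\theta_0$ with $\bar\theta_0\ne0$ and put $\Theta=\{\theta:\bar\theta\notin\mathbb F_q\bar\theta_0\}$. If $\eta\in\Theta$ and $\bar\theta\in\mathbb F_q\bar\theta_0$, then $\theta+\eta\in\Theta$.

\begin{lemma}\label{lem:theta}
\begin{itemize}
\item[(a)] If $T'\le T$ is generated by $n$ elements, there is $\eta\in\Theta$ that is trivial on $T'$.
\item[(b)] $\Theta\ne\varnothing$, and for each $1\ne t\in T$ there is $\theta\in\Theta$ with $\theta(t)\ne1$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Since $|y|=q^k$, being trivial on $n$ generators of $T'$ means satisfying $n$ linear equations on $R^N$. We claim that each equation costs at most one free generator: \emph{if $E$ is a free $R$-module of rank $s\ge1$ and $\lambda:E\to R$ is linear, then $E$ has a basis whose first $s-1$ members lie in $\ker\lambda$.} Of any two elements of $R=\mathbb Z/q^k$ one divides the other, so $E$ has a basis $e_1,\dots,e_s$ ordered so that $\lambda(e_s)$ divides all $\lambda(e_i)$. Let $\lambda(e_i)=\beta_i\lambda(e_s)$. Then $e_1-\beta_1e_s,\dots,e_{s-1}-\beta_{s-1}e_s,e_s$ is a basis as claimed.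

Apply the claim $n$ times, once for each equation, starting with $E=R^N$ and each time passing to the span of the first $s-1$ basis members. Every basis of this span extends to a basis of the previous module, by the last basis member. So after $n$ steps we obtain two members $\eta,\eta'$ of a basis of $R^N$ that satisfy all $n$ equations. Their reductions are members of a basis of $\mathbb F_q^N$, hence linearly independent, so they do not both lie in the line $\mathbb F_q\bar\theta_0$. One of $\eta,\eta'$ is as required.

(b) The first part follows from (a). For the second, some coordinate of $t$ is nonzero, so there is $\theta\in\operatorname{Hom}(T,\langle y\rangle)$ with $\theta(t)\ne1$. If $\theta\in\Theta$ we are done. Otherwise $\bar\theta\in\mathbb F_q\bar\theta_0$. By (a), applied to $T'=\langle t\rangle$, there is $\eta\in\Theta$ with $\eta(t)=1$. Then $\theta+\eta\in\Theta$ and $(\theta+\eta)(t)=\theta(t)\ne1$.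
\end{proof}

\subsection{The groups $H_n$}

For $\theta\in\operatorname{Hom}(T,\langle y\rangle)$ let $P_\theta$ be $P$ with $t\in T$ acting as conjugation by $\theta(t)$. Let $M$ be $U$ with $t\in T$ acting as conjugation by $\theta_0(t)$. Put
\[
D=\prod_{\theta\in\Theta}P_\theta,\qquad V=D\times M,\qquad H_n=V\rtimes T .
\]
Let $\delta:P\to D$, $\delta(x)=(x)_{\theta\in\Theta}$, be the diagonal embedding, and interpret the constants as $\delta(c_1),\dots,\delta(c_r)$. So the constants have component $1$ in $M$, as $c$ had component $0$ at $\chi_0$ in Section~\ref{sec:S3}. Here $V$ is an abelian $p$-group, since $P$ is abelian, and we regard it as a $T$-module.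

As $\bar\theta_0\ne0$, the image of $\theta_0$ is not contained in the unique maximal subgroup $\langle y^q\rangle$ of $\langle y\rangle$, so $\theta_0$ is onto. Hence $M$ is an irreducible $T$-module. Since $y$ acts on $U$ with order $q$, the kernel of the action of $T$ on $M$ is $\ker\bar\theta_0$, of index $q$.

\begin{lemma}\label{lem:cf}
$M$ is not isomorphic to any $T$-composition factor of $D$.
\end{lemma}

\begin{proof}
A composition factor $F$ of $D$ is isomorphic to one of some $P_\theta$ with $\theta\in\Theta$. There $T$ acts through $\theta$, and $y^q$ acts trivially, so the kernel of $T$ on $F$ contains $\ker\bar\theta$. As $\theta\in\Theta$ we have $\bar\theta\ne0$, so $\ker\bar\theta$ has prime index $q$, and the kernel of $T$ on $F$ is $T$ or $\ker\bar\theta$. If $F\cong M$, this kernel is $\ker\bar\theta_0\ne T$. Then $\ker\bar\theta=\ker\bar\theta_0$. Nonzero linear functionals on $T/T^q\cong\mathbb F_q^N$ with the same kernel are proportional, so $\bar\theta\in\mathbb F_q\bar\theta_0$, contrary to $\theta\in\Theta$.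
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
We verify the conditions of Lemma~\ref{lem:crit} for the groups $H_n$.

\emph{(i) holds with any $1\ne m\in M$.} Let $\varphi:H_n\to G$ be a pointed homomorphism. Then $\varphi(\delta(c_i))=c_i$ for all $i$, and since the $c_i$ generate $P$, $\varphi(\delta(x))=x$ for all $x\in P$. Thus $P=\varphi(\delta(P))\le\varphi(D)\le\varphi(V)$. As $\varphi(V)$ is a $p$-group and $P$ is a Sylow subgroup,
\[
\varphi(V)=\varphi(D)=P .
\]
Since $V$ is normal in $H_n$, $\varphi(T)$ normalizes $P$. Let $T$ act on $P$ by conjugation via $\varphi$. Then $\varphi|_V:V\to P$ is a homomorphism of $T$-modules. If $\varphi(M)\ne1$, then $\varphi(M)\cong M$ by irreducibility, so $M$ is isomorphic to a submodule of $P=\varphi(D)$, a quotient of $D$. By the Jordan--H\"older theorem $M$ is then isomorphic to a composition factor of $D$, contrary to Lemma~\ref{lem:cf}. So $\varphi(M)=1$.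

\emph{(ii) holds.} Let $K$ be generated by the constants and $n$ elements, and let $T'$ be its image in $H_n/V=T$. The constants lie in $V$, so $T'$ is generated by $n$ elements, and $K\le VT'$. It suffices to separate each $1\ne h=vt\in VT'$ from $1$, where $v=((v_\theta)_{\theta\in\Theta},m)\in V$ and $t\in T'$. For this we use two kinds of maps into $P\rtimes\langle y\rangle\le G$. Write $v'_\theta$ and $m'$ for the components of $v'\in V$ in $P_\theta$ and in $M$.

For $\theta\in\Theta$ the projection $V\to P_\theta$ is $T$-equivariant, so
\begin{equation}\label{eq:proj}
v't'\mapsto v'_\theta\,\theta(t')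
\end{equation}
is a homomorphism $H_n\to P\rtimes\langle y\rangle$. It is pointed, as every component of $\delta(c_i)$ in $D$ is $c_i$.

By Lemma~\ref{lem:theta}(a) there is $\eta\in\Theta$ trivial on $T'$. Put $\theta_*=\theta_0+\eta$. Then $\theta_*\in\Theta$ and $\theta_*|_{T'}=\theta_0|_{T'}$. Hence the inclusion $M=U\hookrightarrow P=P_{\theta_*}$ is $T'$-equivariant: for $T'$ the piece $M$ hides behind $P_{\theta_*}$. Since $P$ is abelian, $v'\mapsto v'_{\theta_*}m'$ is a $T'$-equivariant homomorphism $V\to P_{\theta_*}$, and
\begin{equation}\label{eq:hide}
v't'\mapsto v'_{\theta_*}m'\,\theta_*(t')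
\end{equation}
is a homomorphism $VT'\to P\rtimes\langle y\rangle$. It is pointed because the constants have trivial $M$-component.

Recall that $P\cap\langle y\rangle=1$.
\begin{itemize}
\item If $v_\theta\ne1$ for some $\theta\in\Theta$, the map \eqref{eq:proj} sends $h$ to $v_\theta\theta(t)\ne1$.
\item If all $v_\theta=1$ and $m\ne1$, the map \eqref{eq:hide} sends $h$ to $m\,\theta_*(t)\ne1$.
\item If $v=1$, then $t\ne1$. By Lemma~\ref{lem:theta}(b) there is $\theta\in\Theta$ with $\theta(t)\ne1$, and \eqref{eq:proj} sends $h$ to $\theta(t)\ne1$.
\end{itemize}
So $K$ is separated by $(G,c_1,\dots,c_r)$, and Lemma~\ref{lem:crit} completes the proof.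
\end{proof}

\subsection{The classification}

\begin{proof}[Proof of Corollary~\ref{cor:class}]
(b)$\Rightarrow$(a) is the quoted theorem on finite pointed abelian groups. Conversely, let $G$ be nonabelian.

If some nilpotent subgroup of $G$ is nonabelian, then $G$ without constants has no finite basis, by Ol'shanskii's theorem. (If one insists on having a constant, take $1$: replacing its symbol by $1$ would turn a finite basis for $(G,1)$ into one for $G$.)

Otherwise all nilpotent subgroups of $G$ are abelian; in particular its Sylow subgroups are. Burnside's transfer theorem says that if $P\le Z(N_G(P))$ for a Sylow $p$-subgroup $P$, then $G$ has a normal $p$-complement, that is, a normal subgroup $K_p$ of order prime to $p$ with $G/K_p\cong P$. Suppose that $N_G(P)=C_G(P)$ for every Sylow subgroup $P$ of $G$. Then $P\le Z(N_G(P))$ for each of them, so $K_p$ exists for every prime $p$ dividing $|G|$. The intersection of all $K_p$ has order prime to every prime divisor of $|G|$, so it is trivial, and $G$ embeds in the product of the abelian groups $G/K_p$. Hence $G$ is abelian, a contradiction. So $N_G(P)\ne C_G(P)$ for some Sylow subgroup $P$, and Theorem~\ref{thm:general} gives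 a pointed group with reduct $G$ and no finite basis. This proves the equivalence and, by the second case, the last statement of the corollary.
\end{proof}

\section{Dependence on the constants}

\begin{proof}[Proof of Proposition~\ref{prop:S3all}]
Let $c_1,\dots,c_r$ be the constants. We use the notation of Section~\ref{sec:S3}. The possible orders of $C$ are $1,2,3,6$.

\emph{$|C|=1$.} All constants are $1$. A finite basis for the group $S_3$, which exists by Ol'shanskii's theorem, together with the identities $c_i=1$ is a finite basis: modulo these identities, a quasi-identity of the pointed group is equivalent to one of the group $S_3$.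

\emph{$|C|=2$.} Up to an automorphism of $S_3$ every constant is $1$ or $b$, and not all are $1$. Here the constants only fix a sign; no vector $c$ ties the eigenspaces together. Let $s$ be a constant symbol with value $b$. Take
\begin{itemize}
\item a finite basis for the group $S_3$ (Ol'shanskii), and for each $i$ the identity $c_i=1$ or $c_i=s$, whichever is true;
\item $s^2=1$, \quad $s=1\to x=1$, \quad $x^3=1\wedge xs=sx\to x=1$.
\end{itemize}
All of these are true in $S_3$ with the given constants; for the last one, $b$ commutes with no element of order $3$. Let $H$ be a pointed group satisfying them. We show that $H$ lies in the quasivariety. A quasi-identity that fails in $H$ fails in a finitely generated pointed subgroup, which again satisfies the axioms. So we may assume that $H$ is finitely generated, and also that it is nontrivial. As a group, $H$ is still finitely generated and lies in the quasivariety generated by $S_3$. By Lemma~\ref{lem:sep}(c), $H$ is finite, and by Lemma~\ref{lem:sep}(b) it is separated, as a group, by $S_3$. So $H$ embeds in a power $S_3^d$, and we regard it as a subgroup.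

Let $V=H\cap\langle a\rangle^d$. This is the kernel of the map from $H$ to $(S_3/\langle a\rangle)^d$, so $V$ is a normal elementary abelian $3$-subgroup and $H/V$ is an elementary abelian $2$-group. Since $H\ne1$ we have $s\ne1$, so $s$ has order $2$ and lies in a Sylow $2$-subgroup $T$ of $H$. Then $H=V\rtimes T$ with $T\cong H/V$ elementary abelian. Let $V=\bigoplus_{\chi\in\hat T}V_\chi$ be the decomposition into eigenspaces. If $\chi(s)=1$, then every element of $V_\chi$ commutes with $s$, so $V_\chi=0$ by the last axiom. Hence $V_\chi\ne0$ implies $\chi(s)=-1$.

Let $1\ne h=vt$ with $v\in V$ and $t\in T$. If $v_\chi\ne0$ for some $\chi$, choose a linear functional $f$ on $V_\chi$ with $f(v_\chi)\ne0$. The homomorphism $\varphi_{\chi,f}$ of \eqref{eq:phi} maps $s$ to $b^{[\chi(s)]}=b$ and $h$ to $a^{f(v_\chi)}b^{[\chi(t)]}\ne1$. If $v=0$, then $t\ne1$. There is $\chi\in\hat T$ with $\chi(s)=\chi(t)=-1$: this is clear if $s=t$, and if $s\ne t$, then $s$ and $t$ are independent in the $\mathbb F_2$-space $T$. The homomorphism $v't'\mapsto b^{[\chi(t')]}$ maps both $s$ and $h$ to $b$. These homomorphisms are pointed, since by the axioms each $c_i$ equals $1$ in both groups or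 $s$ in both groups. So $H$ is separated by our pointed group, and by Lemma~\ref{lem:sep}(a) it lies in the quasivariety.

\emph{$|C|=3$.} Now $c_i=a^{e_i}$ with integers $e_i$, not all divisible by $3$. Interpret $c_i$ as $e_ic$ in the groups $H_n$ from the proof of Theorem~\ref{thm:S3}. The subgroup generated by the constants is $\langle c\rangle$, of order $3$, and a group homomorphism from a pointed subgroup of $H_n$ to $S_3$ is pointed if and only if it maps $c$ to $a$. So that proof applies.

\emph{$|C|=6$.} Given $n\ge1$, let $T=(\mathbb Z/2)^{n+2}$, $1\ne s\in T$, $X=\{\chi\in\hat T:\chi(s)=-1\}$ and $\chi_0\in X$. Let $H$ and $c$ be as before Lemma~\ref{lem:S3}. Since $|X|=2^{n+1}>1$, $c\ne0$, and $s$ acts on $V$ as $-1$. So $a\mapsto c$, $b\mapsto s$ defines an embedding $\iota:S_3\to H$. Let $H_n$ be $H$ with each $c_i$ interpreted as $\iota(c_i)$. As the constants generate $S_3$, every pointed subgroup of $H_n$ contains $c$ and $s$, and a homomorphism from it to $S_3$ is pointed if and only if $c\mapsto a$ and $s\mapsto b$. We verify the conditions of Lemma~\ref{lem:crit}.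

(i) holds with $m=v_{\chi_0}$ by Lemma~\ref{lem:S3}(a).

(ii) Let $K$ be generated by the constants and $n$ elements, and let $T'$ be its image in $H_n/V=T$. Then $K\le VT'$. The group $T'$ is generated by $s$ and $n$ elements, so $T'\ne T$; the rank $n+2$ was chosen for this. We have $X|_{T'}=\{\psi\in\hat{T'}:\psi(s)=-1\}$, and each such $\psi$ has $|T/T'|\ge2$ extensions to $T$, all of them in $X$. For $1\ne t\in T'$ there is $\psi\in\hat{T'}$ with $\psi(s)=\psi(t)=-1$, as in the case $|C|=2$. So Lemma~\ref{lem:S3}(b) applies to every $1\ne h\in VT'$. The homomorphism $\varphi_{\psi,f}$ that it provides has $\psi\in X|_{T'}$, so it maps $s$ to $b^{[\psi(s)]}=b$. As it also maps $c$ to $a$, it is pointed, and it does not kill $h$.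
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:simple}]
Let $\mathbf G$ be the pointed group in question. By a theorem of Maurer and Rhodes \cite{MR}, every finitary function on $G$ is a polynomial of $G$, that is, a term function of $\mathbf G$. In particular, this holds for the ternary discriminator
\[
d(x,y,z)=\begin{cases}z,&x=y,\\ x,&x\ne y.\end{cases}
\]
It satisfies $d(x,y,y)=x$, $d(x,x,z)=z$ and $d(x,y,x)=x$, so it is given by a Pixley term, and the variety $\mathcal V$ generated by $\mathbf G$ is congruence distributive. By Baker's theorem \cite{Bak}, a finite algebra of finite signature that generates a congruence distributive variety has a finite basis of identities; so $\mathcal V$ is axiomatized by finitely many identities.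

It remains to see that $\mathcal V$ is the quasivariety generated by $\mathbf G$. By J\'onsson's lemma every subdirectly irreducible member of $\mathcal V$ is a homomorphic image of a subalgebra of $\mathbf G$. The only subalgebra of $\mathbf G$ is $\mathbf G$ itself, because all elements are constants, and it is simple. So every subdirectly irreducible member of $\mathcal V$ is isomorphic to $\mathbf G$. By Birkhoff's theorem every member of $\mathcal V$ is a subdirect product of subdirectly irreducible ones, so it embeds in a power of $\mathbf G$. Hence it satisfies all quasi-identities true in $\mathbf G$ by Lemma~\ref{lem:sep}(a). Conversely, identities are quasi-identities, so the quasivariety generated by $\mathbf G$ is contained in $\mathcal V$.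
\end{proof}

So in Corollary~\ref{cor:class}(a) ``every pointed group with reduct $G$'' cannot be replaced by ``some pointed group with reduct $G$ and nontrivial constants''. For example, $A_5$ with all elements as constants has a finite basis by Proposition~\ref{prop:simple}. On the other hand, $A_5$ with generators of a nontrivial Sylow subgroup $P$ as constants has none, by Theorem~\ref{thm:general}: for $|P|=4,3,5$ we have $C_{A_5}(P)=P$, while $N_{A_5}(P)$ has order $12,6,10$, respectively.

\begin{thebibliography}{9}

\bibitem{Bak}
Baker, Adv. Math. \textbf{24} (1977), 207--243.

\bibitem{Gor}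
Gorenstein, \emph{Finite Groups}.

\bibitem{MR}
Maurer and Rhodes, Proc. AMS \textbf{16} (1965), 552--554.

\bibitem{RC}
``Rapid Communication'', \url{https://repository.enu.kz/bitstream/handle/enu/20317/Note-on-quasivarieties-generated-by-finite-pointed-abelian-groupsOpen-Mathematics.pdf?isAllowed=y&sequence=1}

\end{thebibliography}

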